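# Removing a countable set from a compact space: why $K\setminus A$ is subcompact

## 1. One point removed from an interval, then all the rationals

Let $K=[0,1]$ and $X=K\setminus\{\tfrac12\}$. For $k\ge 3$ let $U_k=(\tfrac12,\tfrac12+\tfrac1k)$. The closure of $U_{k+1}$ in $X$ is $(\tfrac12,\tfrac12+\tfrac1{k+1}]$, which lies in $U_k$. So we have a decreasing sequence of nonempty open sets, each containing the closure of the next, and $\bigcap_kU_k=\emptyset$. In $K$ the closures have the common point $\tfrac12$, which is exactly the point we removed.

There is an easy repair: refuse to use sets like $U_k$. Let $\mathcal B$ consist of all nonempty open $U\subset X$ whose closure in $[0,1]$ misses $\tfrac12$. This is still a base of $X$. If now $V_1\supset V_2\supset\dots$ are members of $\mathcal B$ with $\mathrm{cl}_XV_{k+1}\subset V_k$, then compactness of $[0,1]$ gives a point $z$ in the closures of all $V_k$ in $[0,1]$. Since $z\ne\tfrac12$, the point $z$ is in $X$, and $z\in\mathrm{cl}_XV_{k+1}\subset V_k$ for all $k$. The bad sequences are gone, and all we did was choose the base well.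

Now remove all rationals: $X=[0,1]\setminus\mathbb Q$. The repair is no longer available, because the closure in $[0,1]$ of every nonempty open subset of $X$ contains a rational. Is there still a base without bad sequences? And what if $[0,1]$ is replaced by an arbitrary compact space? To ask this precisely we fix some definitions.

All spaces are Tychonoff, and compact means compact Hausdorff. We write $\mathrm{cl}_Y$ for closure in $Y$ and, for $O$ open in $Y$, $\mathrm{bd}_YO=\mathrm{cl}_YO\setminus O$.

**Definition (de Groot).** A nonempty family $\mathcal F$ of nonempty open subsets of a space $X$ is a *regular filter base* (RFB) if for any $U,V\in\mathcal F$ there is $W\in\mathcal F$ with $\mathrm{cl}_XW\subset U\cap V$. A space $X$ is *subcompact* if it has a base $\mathcal B$ of nonempty open sets such that $\bigcap\mathcal F\ne\emptyset$ for every RFB $\mathcal F\subset\mathcal B$.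

The family $\{U_k:k\ge3\}$ above is an RFB in $[0,1]\setminus\{\frac12\}$ with empty intersection. This space is nevertheless subcompact: Lemma 1 below extends the argument for sequences to all RFBs. The empty space is subcompact, with the empty base. Taking $U=V$ in the definition, we see that every $U\in\mathcal F$ contains $\mathrm{cl}_XW$ for some $W\in\mathcal F$. Hence, starting anywhere in $\mathcal F$, one can choose $U_0,U_1,\dots\in\mathcal F$ with $\mathrm{cl}_XU_{k+1}\subset U_k$.

Recall that $X$ is *Čech-complete* if it is a $G_\delta$-set in some (equivalently, every) compactification. We quote these known facts: a metrizable space is subcompact if and only if it is Čech-complete; subcompactness is preserved by open subspaces, free unions and arbitrary products. It is an open question whether it is preserved by dense $G_\delta$-subspaces; in particular, it is not known whether every Čech-complete space is subcompact. The case of a compact space minus a countable set is raised in the paper "Every Scattered Space Is Subcompact". The theorem of this talk settles that case.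

**Theorem 1.** If $K$ is compact and $A\subset K$ is countable, then $X=K\setminus A$ is subcompact.

## 2. What compactness gives, and the first removed point in a closure

The computation with $z$ in Section 1 is general.

**Lemma 1.** Let $K$ be compact, $X\subset K$, and let $\mathcal F$ be an RFB of open subsets of $X$. If $(K\setminus X)\cap\bigcap_{V\in\mathcal F}\mathrm{cl}_KV=\emptyset$, then $\bigcap\mathcal F\ne\emptyset$.

*Proof.* By induction from the definition, the intersection of finitely many members of $\mathcal F$ contains a member of $\mathcal F$, so it is nonempty. By compactness there is $z\in\bigcap_{V\in\mathcal F}\mathrm{cl}_KV$, and by hypothesis $z\in X$. Thus $z\in X\cap \mathrm{cl}_KV=\mathrm{cl}_XV$ for all $V\in\mathcal F$. Given $U\in\mathcal F$, pick $W\in\mathcal F$ with $\mathrm{cl}_XW\subset U$. Then $z\in\mathrm{cl}_XW\subset U$. So $z\in\bigcap\mathcal F$. $\square$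

Suppose $A$ is closed in $K$, for example finite. Let
$$\mathcal B_\infty=\{U\subset X: U\text{ nonempty and open in }X,\ \mathrm{cl}_KU\cap A=\emptyset\}.$$
Since $X$ is open in $K$ and $K$ is regular, $\mathcal B_\infty$ is a base, and Lemma 1 shows that $X$ is subcompact. No countability is needed.

This approach stops as soon as $A$ accumulates at points of $X$. Let $K=[0,1]$ and $A=\{1/m:m\ge1\}$. If $U$ is an open subset of $X$ containing $0$, then $\mathrm{cl}_KU$ contains $1/m$ for all large $m$, so no member of $\mathcal B_\infty$ contains $0$. For $X=[0,1]\setminus \mathbb Q$ the family $\mathcal B_\infty$ is even empty.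

So sets $U$ with $\mathrm{cl}_KU\cap A\ne\emptyset$ must be admitted. Enumerate $A=\{a_n:n<\nu\}$, $\nu\le\omega$, without repetitions, and for such $U$ record the first removed point that is caught:
$$n(U)=\min\{i:a_i\in\mathrm{cl}_KU\}.$$
If $\mathrm{cl}_XV\subset U$, then $\mathrm{cl}_KV\subset\mathrm{cl}_KU$, so $n(V)\ge n(U)$. Take $U_k\in\mathcal F$ with $\mathrm{cl}_XU_{k+1}\subset U_k$. If $n(U_k)\to\infty$, then each $a_i$ is outside some $\mathrm{cl}_KU_k$, and Lemma 1 gives $\bigcap\mathcal F\ne\emptyset$. The only trouble is that $n(U_k)$ may stall, as it does for the intervals $(\frac12,\frac12+\frac1k)$. What we want, therefore, is a base in which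
$$n(U)=n(V)\ \text{ implies }\ \mathrm{cl}_XV\not\subset U. \tag{1}$$

## 3. A boundary accumulating at the removed point

Here is how to get (1) for $X=[0,1]\setminus\mathbb Q$. Let $A=\mathbb Q\cap[0,1]=\{a_n:n\in\omega\}$. For each $n$ choose a set $D_n$ of infinitely many distinct irrationals in $[0,1]$ forming a sequence that converges to $a_n$. Since $a_n\notin X$, the set $D_n$ is closed in $X$. We require a set with $n(U)=n$ to look, near $a_n$, exactly like $X\setminus D_n$. Precisely, let $\mathcal B_n$ be the family of all open $U\subset X$ such that $a_i\notin\mathrm{cl}_KU$ for $i<n$, and $U\cap W=(X\setminus D_n)\cap W$ for some open $W\ni a_n$ in $K$. As $X\setminus D_n$ is dense in $[0,1]$, we get $a_n\in\mathrm{cl}_KU$ and $n(U)=n$.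

Condition (1) holds. Let $U,V\in\mathcal B_n$. Both agree with $X\setminus D_n$ on a common neighborhood $W$ of $a_n$. Pick $y\in D_n\cap W$. Then $y$ is a limit of points of $(X\setminus D_n)\cap W=V\cap W$, so $y\in\mathrm{cl}_XV$; but $y\notin U$.

The family $\bigcup_n\mathcal B_n$ is a base. Let $x\in X\cap G$, where $G$ is open in $[0,1]$. Pick any rational $a_n\in G$. Take a small open interval $O$ of $[0,1]$ around $x$ with $\mathrm{cl}_KO\subset G\setminus\{a_0,\dots,a_n\}$. Then take a small open interval $W$ of $[0,1]$ around $a_n$ with $\mathrm{cl}_KW\subset G$, disjoint from $\mathrm{cl}_KO$ and from $\{a_i:i<n\}$. The set $U=(O\cap X)\cup(W\cap X\setminus D_n)$ is in $\mathcal B_n$, and $x\in U\subset G$. Note its shape: one piece holds $x$, and a second piece, elsewhere in $G$, carries the mark at $a_n$. By Section 2, $[0,1]\setminus\mathbb Q$ is subcompact.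

What did we use at $a_n$? Only an open set $\Gamma$ (here $X\setminus D_n$) whose boundary in $X$ accumulates at $a_n$.

**Definition.** Let $X=K\setminus A$. A point $a\in A$ is *good* if there is an open $\Gamma\subset X$ with $a\in\mathrm{cl}_K(\mathrm{bd}_X\Gamma)$. An open $U\subset X$ *agrees with $\Gamma$ near $a$* if $U\cap W=\Gamma\cap W$ for some open $W\ni a$ in $K$.

If $D$ is closed and nowhere dense in $X$, then $\Gamma=X\setminus D$ is open and dense, so $\mathrm{bd}_X\Gamma=D$. Hence
$$a\text{ is good whenever } a\in\mathrm{cl}_KD \text{ for some closed nowhere dense } D\subset X. \tag{2}$$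
For instance, for $X=[0,1]\setminus\mathbb Q$ every point of $A$ is good, by way of $D_n$.

**Lemma 2.** Let $X=K\setminus A$ with $K$ compact, let $a\in A$, and let $\Gamma\subset X$ be open with $a\in\mathrm{cl}_K(\mathrm{bd}_X\Gamma)$. If open sets $U,V\subset X$ agree with $\Gamma$ near $a$, then $a\in\mathrm{cl}_KU$ and $\mathrm{cl}_XV\not\subset U$.

*Proof.* Intersecting two neighborhoods, we get one open $W\ni a$ with $U\cap W=\Gamma\cap W=V\cap W$. Since $\mathrm{bd}_X\Gamma\subset\mathrm{cl}_X\Gamma$, we have $a\in\mathrm{cl}_K\Gamma$. So for every open $W'\ni a$ the set $W'\cap W\cap\Gamma=W'\cap W\cap U$ is nonempty. Hence $a\in\mathrm{cl}_KU$.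

Suppose $\mathrm{cl}_XV\subset U$. Pick $y\in W\cap\mathrm{bd}_X\Gamma$. As $y\in\mathrm{cl}_X\Gamma$ and $W$ is a neighborhood of $y$, we get $y\in\mathrm{cl}_X(\Gamma\cap W)=\mathrm{cl}_X(V\cap W)\subset\mathrm{cl}_XV\subset U$. So $y\in U\cap W=\Gamma\cap W$. But $y\in\mathrm{bd}_X\Gamma$ means $y\notin\Gamma$, a contradiction. $\square$

For general $K$ two things stand in the way of copying the argument for the irrationals.

The first is isolated points. Let $K=\omega+1$ with the order topology and $A=\{\omega\}$. Then $X=\omega$ is discrete, every open subset of $X$ is clopen, all boundaries are empty, and $\omega$ is not good. Section 4 removes this obstacle by splitting $X$.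

The second is that there may be no sequences in $X$ converging to $a$. Call $K$ *extremally disconnected* if closures of open sets are open; the Stone space of the algebra of regular open subsets of $[0,1]$ is a crowded compact example. (A space is *crowded* if it has no isolated points.) In such a $K$ no sequence of distinct points $x_j\neq q$ converges to $q$. Otherwise, choose pairwise disjoint open $O_j\ni x_j$. This is possible inductively, by taking $O_j$ together with an open neighborhood of $q$ disjoint from $O_j$, and passing to a subsequence that continues inside the neighborhoods chosen so far. The sets $P=\bigcup_jO_{2j}$ and $Q=\bigcup_jO_{2j+1}$ are disjoint and open. So the open set $\mathrm{cl}_KP$ misses $Q$, hence misses $\mathrm{cl}_KQ$; yet $q$ lies in both closures. If $A$ is a countable subset of such a crowded $K$, then $D$ cannot be a sequence converging to a point of $A$. In Section 5 we produce closed nowhere dense sets without convergent sequences. Moreover, we do so not for every $a\in A$ but only for a dense set of points of $A$. That is enough, since in the base for the irrationals we were free to choose the rational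 in $G$.

## 4. Splitting off the isolated points

A space is *scattered* if every nonempty subspace has an isolated point. For a space $Y$ put $Y^{(0)}=Y$, let $Y^{(\alpha+1)}$ be the set of nonisolated points of $Y^{(\alpha)}$, and let $Y^{(\lambda)}=\bigcap_{\alpha<\lambda}Y^{(\alpha)}$ for limit $\lambda$. These closed sets decrease and eventually stabilize. The stable value $P=\bigcap_\alpha Y^{(\alpha)}$ is the *perfect kernel*. It is closed, and it is empty or crowded. The *rank* of $x\in Y\setminus P$ is the ordinal $\alpha$ with $x\in Y^{(\alpha)}\setminus Y^{(\alpha+1)}$. In $\omega+1$ the points of $\omega$ have rank $0$, the point $\omega$ has rank $1$, and $P=\emptyset$.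

The set $Y\setminus P$ is scattered. Indeed, let $T\subset Y\setminus P$ be nonempty and let $\alpha$ be least with $T\not\subset Y^{(\alpha)}$. Then $\alpha$ is a successor, $\alpha=\beta+1$. A point of $T\setminus Y^{(\beta+1)}$ is isolated in $Y^{(\beta)}\supset T$, hence in $T$. In a scattered space the perfect kernel is empty, because a nonempty one would be a subspace without isolated points; so every point has a rank.

**Lemma 3 (gluing).** Let $S\subset X$ be open and $P=X\setminus S$. If $S$ and $P$ are subcompact, so is $X$.

*Proof.* Let $\mathcal B_S,\mathcal B_P$ be bases witnessing subcompactness of $S$ and $P$. Let $\mathcal B^*$ be the set of all open $U\subset X$ with $U\cap P\in\mathcal B_P$, and $\mathcal B=\mathcal B_S\cup\mathcal B^*$.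

**Step 1.** We check that $\mathcal B$ is a base of nonempty open sets. Members of $\mathcal B_S$ are nonempty and open in $X$, since $S$ is open; members of $\mathcal B^*$ meet $P$. For points of $S$, use $\mathcal B_S$. Let $x\in P$ and let $G\ni x$ be open. Take $b\in\mathcal B_P$ with $x\in b\subset G\cap P$ and an open $O\subset X$ with $O\cap P=b$. Then $U=O\cap G$ satisfies $U\cap P=b$, so $x\in U\subset G$ and $U\in\mathcal B^*$.

**Step 2.** We treat an RFB $\mathcal F\subset\mathcal B$ with a member $U_0\subset S$, by passing to the part below $U_0$. Put $\mathcal F_0=\{U\in\mathcal F:U\subset U_0\}\ni U_0$. Members of $\mathcal B^*$ meet $P$, so $\mathcal F_0\subset\mathcal B_S$. If $U,V\in\mathcal F_0$ and $W\in\mathcal F$ has $\mathrm{cl}_XW\subset U\cap V$, then $W\in\mathcal F_0$ and $\mathrm{cl}_SW\subset U\cap V$. So $\mathcal F_0$ is an RFB in $S$ and $\bigcap\mathcal F_0\ne\emptyset$. For any $V\in\mathcal F$ there is $W\in\mathcal F$ with $\mathrm{cl}_XW\subset V\cap U_0$; then $W\in\mathcal F_0$ and $W\subset V$. Hence $\bigcap\mathcal F_0\subset\bigcap\mathcal F$.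

**Step 3.** We treat an RFB $\mathcal F\subset \mathcal B$ with no member inside $S$, by tracing it on $P$. Now $\mathcal F\subset\mathcal B^*$, so $\{U\cap P:U\in\mathcal F\}\subset\mathcal B_P$. If $\mathrm{cl}_XW\subset U\cap V$, then $\mathrm{cl}_P(W\cap P)\subset P\cap\mathrm{cl}_XW\subset (U\cap P)\cap(V\cap P)$, so the traces form an RFB in $P$. Their intersection is nonempty, hence so is $\bigcap\mathcal F$. $\square$

**Lemma 4.** Every scattered space $S$ is subcompact.

*Proof.* Let $\rho(x)$ be the rank of $x$ in $S$. Let $\mathcal B$ be the set of open $U\subset S$ such that $U\cap S^{(\rho(x))}=\{x\}$ for some $x\in U$. Since $x$ is isolated in $S^{(\rho(x))}$, every sufficiently small open neighborhood of $x$ is in $\mathcal B$, so $\mathcal B$ is a base. For $U\in\mathcal B$ the corresponding point is the unique point of maximal rank in $U$; call it $x_U$.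

Let $\mathcal F\subset\mathcal B$ be an RFB. Choose $U\in\mathcal F$ with $\rho(x_U)$ minimal. If $V\in\mathcal F$ and $V\subset U$, then $x_V\in U$ gives $\rho(x_V)\le\rho(x_U)$, and minimality gives equality. So $x_V\in U\cap S^{(\rho(x_U))}=\{x_U\}$, and thus $x_U\in V$. For any $G\in\mathcal F$ there is $V\in\mathcal F$ with $\mathrm{cl}_SV\subset G\cap U$, so $x_U\in V\subset G$. Hence $x_U\in\bigcap\mathcal F$. $\square$

**Reduction.** Let $X=K\setminus A$ with $K$ compact and $A\subset K$ arbitrary. Let $P$ be the perfect kernel of $X$ and $S=X\setminus P$. Then $S$ is open and scattered, hence subcompact by Lemma 4. By Lemma 3 it suffices to show that $P$ is subcompact when $P\ne\emptyset$. Put $L=\mathrm{cl}_KP$. As $P$ is closed in $X$, we have $L\cap X=P$, that is, $P=L\setminus(A\cap L)$. Here $L$ is compact and $P$ is nonempty, crowded and dense in $L$. If $A$ is countable, so is $A\cap L$. So, replacing $(K,A,X)$ by $(L,A\cap L,P)$, we may assume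
$$X=K\setminus A\ \text{ is nonempty, crowded and dense in } K. \tag{3}$$

## 5. Good points are dense in $A$

Countability of $A$ will be used through two consequences:

- (H1) for every continuous $f:K\to[0,1]$ the set $f(A)$ is countable;
- (H2) every compact $T\subset A$ is scattered.

Both hold when $A$ is countable. For (H2), suppose the perfect kernel $T'$ of a countable compact $T$ is nonempty. By the Baire theorem one of the countably many closed singletons of $T'$ has nonempty interior in $T'$, so $T'$ has an isolated point. This is impossible in a crowded space.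

**Lemma 5.** Let $K$ be compact and assume (3), (H1) and (H2). Then every open $G\subset K$ that meets $A$ contains a good point of $A$.

*Proof.* Fix $a\in A\cap G$.

**Step 1.** We build many disjoint open sets whose boundaries avoid $A$; what they leave over will be nowhere dense. By Zorn's Lemma let $\mathcal O$ be a maximal family of pairwise disjoint nonempty open sets $O\subset K$ with $a\notin O$ and $\mathrm{bd}_KO\cap A=\emptyset$.

We claim that $\bigcup\mathcal O$ is dense in $K$. Suppose a nonempty open $H$ misses it. As $X$ is dense, pick $y\in H\cap X$. The closed set $(K\setminus H)\cup\{a\}$ does not contain $y$, so there is a continuous $f:K\to[0,1]$ with $f(y)=0$ and $f=1$ on that set. By (H1) pick $t\in(0,1)\setminus f(A)$, and let $O=\{f<t\}$. Then $y\in O\subset H$ and $a\notin O$. Also $\mathrm{bd}_KO\subset f^{-1}(t)$ misses $A$. So $\mathcal O\cup\{O\}$ contradicts maximality.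

**Step 2.** We look at the set left over. Put $N=K\setminus\bigcup\mathcal O$. It is closed and nowhere dense in $K$, and $a\in N$. The set $N\cap X$ is closed in $X$. It is also nowhere dense in $X$: if $E$ is open in $K$ and $\emptyset\ne E\cap X\subset N$, then density of $X$ gives $E\subset\mathrm{cl}_K(E\cap X)\subset N$, which is impossible. If $a\in\mathrm{cl}_K(N\cap X)$, then $a$ is good by (2) with $D=N\cap X$, and we are done (Case 1). From now on $a\notin\mathrm{cl}_K(N\cap X)$ (Case 2).

**Step 3.** In Case 2 we trade $a$ for a point of $A$ that is isolated in $N$. Choose an open $W\ni a$ with $\mathrm{cl}_KW\subset G\setminus\mathrm{cl}_K(N\cap X)$. Then $N\cap\mathrm{cl}_KW$ is compact and contains no point of $X$, so it is a compact subset of $A$. By (H2) it is scattered, and its nonempty subset $N\cap W\ni a$ has an isolated point $q$. So $q\in A\cap W\subset G$, and there is an open $V\subset W$ with $V\cap N=\{q\}$. Let $V'\ni q$ be open with $\mathrm{cl}_KV'\subset V$.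

**Step 4.** We construct a sequence in $X$ that converges to $q$, taking at most one point from each member of $\mathcal O$. For $O\in\mathcal O$ we have $q\notin O$ because $q\in N$, and $q\notin\mathrm{bd}_KO$ because $q\in A$. Hence $q\notin\mathrm{cl}_KO$. Suppose $O_i\in\mathcal O$ and $x_i$ are chosen for $i<j$. The set $V'\setminus\bigcup_{i<j}\mathrm{cl}_KO_i$ is an open neighborhood of $q$; let $x_j$ be a point of $X$ in it. Then $x_j\in V$ and $x_j\ne q$, as $q\notin X$. So $x_j\notin N$, and $x_j\in O_j$ for some $O_j\in\mathcal O$; moreover $O_j\ne O_i$ for $i<j$, since $x_j\notin\mathrm{cl}_KO_i$.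

Let $D=\{x_j:j\in\omega\}$, an infinite subset of $V'$. Each $O\in\mathcal O$ is open and contains at most one point of $D$, so no accumulation point of $D$ lies in $\bigcup\mathcal O$. Thus all accumulation points of $D$ in $K$ lie in $N\cap\mathrm{cl}_KV'\subset N\cap V=\{q\}$. By compactness there is one, so $q$ is the unique accumulation point of $D$.

**Step 5.** We check that $D$ makes $q$ good. Since $q\notin X$, the set $D$ has no accumulation points in $X$, so it is closed and discrete in $X$. If $D$ contained a nonempty open subset $E$ of $X$, a point $x\in E$ would have an open neighborhood $E'$ with $E'\cap D=\{x\}$, and $E\cap E'=\{x\}$ would make $x$ isolated in the crowded space $X$. So $D$ is nowhere dense in $X$. As $q\in\mathrm{cl}_KD$, (2) shows that $q$ is good, and $q\in G$. $\square$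

Both cases do occur. For $K=[0,1]$, $A=\{0\}$, $a=0$ the family of intervals $(\frac1{j+1},\frac1j)$, $j\ge1$, is maximal because its union is dense. Here $N\cap X=\{1/j:j\ge1\}$ accumulates at $0$, which is Case 1. For the Cantor set $K=2^\omega$ and $A=\{a\}$ with $a$ the zero sequence, the clopen sets $\{x: x \text{ begins with } j \text{ zeros followed by a } 1\}$, $j\ge0$, cover $K\setminus\{a\}$. So $N=\{a\}$ and $N\cap X=\emptyset$, which is Case 2, and $D$ picks one point from infinitely many of these clopen sets.

Now let $K$ be crowded, compact and extremally disconnected, and let $A$ be countable. Every nonempty open set in $K$ is uncountable by Baire, so $X$ is dense and crowded. In Case 2 the sequence $(x_j)$ converges to $q$: outside a neighborhood of $q$ there are only finitely many $x_j$, since infinitely many would accumulate somewhere other than $q$. By Section 3 this is impossible, so Case 1 always holds and every point of $A$ is good, by way of closed nowhere dense sets that are not sequences converging to it.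

## 6. The marked base and the proof of Theorem 1

By the reduction in Section 4 we assume (3), with $A$ countable. Then (H1) and (H2) hold. Let $A=\{a_n:n<\nu\}$, $\nu\le\omega$, without repetitions. For every $n$ with $a_n$ good fix an open $\Gamma_n\subset X$ with $a_n\in\mathrm{cl}_K(\mathrm{bd}_X\Gamma_n)$. With $\mathcal B_\infty$ as in Section 2, let $\mathcal B_n$ (for $a_n$ good) be the set of all open $U\subset X$ such that $a_i\notin\mathrm{cl}_KU$ for $i<n$ and $U$ agrees with $\Gamma_n$ near $a_n$. Put
$$\mathcal B=\mathcal B_\infty\cup\bigcup\{\mathcal B_n:a_n\text{ good}\}.$$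
If $U\in\mathcal B_n$, then $a_n\in\mathrm{cl}_KU$ by Lemma 2. So $U\ne\emptyset$ and $n(U)=n$.

**Step 1.** We show that $\mathcal B$ is a base of $X$; this is where density of good points enters. Let $x\in X\cap G$ with $G$ open in $K$.

If $x\notin\mathrm{cl}_KA$, choose an open $O\ni x$ in $K$ with $\mathrm{cl}_KO\subset G\setminus\mathrm{cl}_KA$. Then $x\in O\cap X\subset G$ and $O\cap X\in\mathcal B_\infty$.

If $x\in\mathrm{cl}_KA$, then $G$ meets $A$, and Lemma 5 gives a good $a_n\in G$. Since $x\notin A$, choose an open $O\ni x$ with $\mathrm{cl}_KO\subset G\setminus\{a_0,\dots,a_n\}$. Then choose an open $W\ni a_n$ with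
$$\mathrm{cl}_KW\subset G\setminus(\mathrm{cl}_KO\cup\{a_i:i<n\}).$$
Put $U=(O\cap X)\cup(\Gamma_n\cap W)$. It is open in $X$ and $x\in U\subset G\cap X$. The set $\mathrm{cl}_KU\subset\mathrm{cl}_KO\cup\mathrm{cl}_KW$ misses $\{a_i:i<n\}$, and $U\cap W=\Gamma_n\cap W$ because $O\cap W=\emptyset$. So $U\in\mathcal B_n$.

**Step 2.** We show that every RFB $\mathcal F\subset\mathcal B$ has nonempty intersection. If some $U\in\mathcal F$ is in $\mathcal B_\infty$, then $\mathrm{cl}_KU\cap A=\emptyset$ and Lemma 1 applies. Otherwise choose $U_k\in\mathcal F$ with $\mathrm{cl}_XU_{k+1}\subset U_k$ for all $k\in\omega$. Then $\mathrm{cl}_KU_{k+1}\subset\mathrm{cl}_KU_k$, so $n(U_{k+1})\ge n(U_k)$. If both numbers were equal to $n$, then $U_k,U_{k+1}\in\mathcal B_n$ would agree with the same $\Gamma_n$ near $a_n$, and Lemma 2 would give $\mathrm{cl}_XU_{k+1}\not\subset U_k$, a contradiction. So $n(U_k)$ is strictly increasing. (If $\nu$ is finite this cannot happen, and $\mathcal F$ must meet $\mathcal B_\infty$.) For each $i<\nu$ there is $k$ with $n(U_k)>i$, that is, $a_i\notin\mathrm{cl}_KU_k$. Hence $A\cap\bigcap_{V\in\mathcal F}\mathrm{cl}_KV=\emptyset$,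 and Lemma 1 gives $\bigcap\mathcal F\ne\emptyset$. This proves Theorem 1. $\blacksquare$

With the facts quoted in Section 1, open subspaces of such spaces $X$, and arbitrary products of such spaces, are subcompact. For example, let $Y$ be locally compact and $A\subset Y$ countable. Then $Y\setminus A$ is open in $K\setminus A$, where $K$ is $Y$ itself or its one-point compactification, and so $Y\setminus A$ is subcompact.

## 7. Removing countably many scattered compacta

A scattered compact space may be large: the one-point compactification of a discrete space of any cardinality is scattered, with at most one point of rank $1$ and the others of rank $0$. Such sets may replace the points $a_n$.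

**Theorem 2.** Let $K$ be compact and $A=\bigcup_{n\in\omega}C_n\subset K$, where each $C_n$ is compact and scattered. Then $K\setminus A$ is subcompact.

*Proof.* In the reduction of Section 4 replace $C_n$ by $C_n\cap L$, which is again compact and scattered. So we may assume (3).

**Step 1.** We verify (H2), in order to use Lemma 5. Suppose a compact $T\subset A$ is not scattered. Then its perfect kernel $T'$ is nonempty (otherwise $T=T\setminus T'$ would be scattered by Section 4), compact and crowded. It is covered by the closed sets $T'\cap C_n$, so by the Baire theorem some $T'\cap C_n$ contains a nonempty open subset of $T'$. This is a nonempty crowded subspace of the scattered space $C_n$, a contradiction.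

**Step 2.** We verify (H1). Let $f:K\to[0,1]$ be continuous; it suffices that each $f(C_n)$ is countable. If the compact set $f(C_n)\subset[0,1]$ is uncountable, then by the Cantor–Bendixson theorem it contains a nonempty crowded compact set $T$. By Zorn's Lemma there is a minimal compact $E\subset C_n\cap f^{-1}(T)$ with $f(E)=T$. Indeed, if $(E_i)$ is a chain of compact sets with $f(E_i)=T$, then for each $t\in T$ the nonempty compact sets $E_i\cap f^{-1}(t)$ form a chain, so they have a common point, and $f(\bigcap_iE_i)=T$. Since $C_n$ is scattered, $E$ has an isolated point $e$. The set $E\setminus\{e\}$ is compact, and $f(E\setminus\{e\})$ is a compact set containing $T\setminus\{f(e)\}$, which is dense in the crowded space $T$. So $f(E\setminus\{e\})=T$, contradicting minimality.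

By Lemma 5, every open set meeting $A$ contains a good point of $A$.

**Step 3.** We define the base. A single $C_n$ has many points, so besides the first $C_n$ caught we also record which of its points is marked, and its rank. For $q\in A$ let $n(q)=\min\{n:q\in C_n\}$, and let $\alpha(q)$ be the rank of $q$ in $C_{n(q)}$. For good $q$ fix an open $\Gamma_q\subset X$ with $q\in\mathrm{cl}_K(\mathrm{bd}_X\Gamma_q)$, and let $\mathcal B_q$ be the set of all open $U\subset X$ such that

- $\mathrm{cl}_KU\cap C_i=\emptyset$ for $i<n(q)$;
- $\mathrm{cl}_KU\cap C_{n(q)}^{(\alpha(q))}=\{q\}$;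
- $U$ agrees with $\Gamma_q$ near $q$.

Let $\mathcal B=\mathcal B_\infty\cup\bigcup\{\mathcal B_q:q\text{ good}\}$. For $U\in\mathcal B_q$ the number $n(U):=n(q)$ is the least $i$ with $\mathrm{cl}_KU\cap C_i\ne\emptyset$. The ordinal $\alpha(U):=\alpha(q)$ is the largest rank in $C_{n(U)}$ of a point of $\mathrm{cl}_KU\cap C_{n(U)}$, and $q(U):=q$ is the only point attaining it. So $n(U)$, $\alpha(U)$ and $q(U)$ are determined by $U$, and $U\ne\emptyset$.

**Step 4.** We show that $\mathcal B$ is a base. Let $x\in X\cap G$, with $G$ open in $K$. If $x\notin\mathrm{cl}_KA$, choose an open $O\ni x$ with $\mathrm{cl}_KO\subset G\setminus\mathrm{cl}_KA$; then $x\in O\cap X\in\mathcal B_\infty$. Otherwise $G$ meets $A$; take a good $q\in G$ and let $n=n(q)$, $\alpha=\alpha(q)$. Since $x\notin A$, there is an open $O\ni x$ with $\mathrm{cl}_KO\subset G\setminus\bigcup_{i\le n}C_i$. In particular $q\notin\mathrm{cl}_KO$, as $q\in C_n$. Since $q\notin\bigcup_{i<n}C_i$ and $q$ is isolated in $C_n^{(\alpha)}$, there is an open $W\ni q$ with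
$$\mathrm{cl}_KW\subset G\setminus\Big(\mathrm{cl}_KO\cup\bigcup_{i<n}C_i\Big),\qquad \mathrm{cl}_KW\cap C_n^{(\alpha)}=\{q\}.$$
Put $U=(O\cap X)\cup(\Gamma_q\cap W)$. Then $x\in U\subset G$, and $U\cap W=\Gamma_q\cap W$, so $q\in\mathrm{cl}_KU$ by Lemma 2. As $\mathrm{cl}_KU\subset\mathrm{cl}_KO\cup\mathrm{cl}_KW$, the first two conditions hold as well. So $U\in\mathcal B_q$.

**Step 5.** We show that every RFB $\mathcal F\subset\mathcal B$ has nonempty intersection. If $\mathcal F$ meets $\mathcal B_\infty$, Lemma 1 applies. Otherwise let $U,V\in\mathcal F$ with $\mathrm{cl}_XV\subset U$. Then $\mathrm{cl}_KV\subset\mathrm{cl}_KU$, so $n(V)\ge n(U)$. If $n(V)=n(U)$, then $\alpha(V)\le\alpha(U)$. If also $\alpha(V)=\alpha(U)$, then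
$$q(V)\in\mathrm{cl}_KU\cap C_{n(U)}^{(\alpha(U))}=\{q(U)\},$$
so $U$ and $V$ lie in $\mathcal B_q$ for the same $q$, and Lemma 2 gives $\mathrm{cl}_XV\not\subset U$, a contradiction. Hence either $n(V)>n(U)$, or $n(V)=n(U)$ and $\alpha(V)<\alpha(U)$.

Take $U_k\in\mathcal F$ with $\mathrm{cl}_XU_{k+1}\subset U_k$. The numbers $n(U_k)$ do not decrease. They are not eventually constant, since there is no infinite strictly decreasing sequence of ordinals. So $n(U_k)\to\infty$, and each $C_i$ is missed by some $\mathrm{cl}_KU_k$. Hence $A\cap\bigcap_{V\in\mathcal F}\mathrm{cl}_KV=\emptyset$, and Lemma 1 applies. $\blacksquare$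

## 8. A set of size $\aleph_1$ that cannot be removed

**Proposition 1.** There is $A\subset[0,1]$ with $|A|=\aleph_1$, $A\ne[0,1]$, such that $[0,1]\setminus A$ is not subcompact (in ZFC).

We need that a subcompact $X\subset[0,1]$ is a $G_\delta$-set in $[0,1]$. This follows from the quoted theorem on metrizable spaces: $X$ is then a $G_\delta$-set in the compact set $\mathrm{cl}_{[0,1]}X$, which is itself a $G_\delta$-set in $[0,1]$. The direct argument is short, and here it is.

Let $\mathcal B$ witness that $X$ is subcompact. For $m\ge1$ let $G_m$ be the union of all open $O\subset[0,1]$ with diameter less than $1/m$ and $O\cap X\in\mathcal B$. Then $X\subset G_m$. Indeed, for $x\in X$ let $I$ be an open interval of $[0,1]$ around $x$ of length less than $1/m$, take $U\in\mathcal B$ with $x\in U\subset I$ and an open $O'$ with $O'\cap X=U$, and put $O=O'\cap I$.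

Conversely, let $p\in\bigcap_mG_m$, and choose $O_m\ni p$ as in the definition of $G_m$. Each $O_m$ is a neighborhood of $p$, and $\mathrm{cl}_{[0,1]}O_l\subset\{y:|y-p|\le1/l\}$. So we can choose $m_0<m_1<\dots$ with $\mathrm{cl}_{[0,1]}O_{m_{k+1}}\subset O_{m_k}$. Then $\{O_{m_k}\cap X:k\in\omega\}\subset\mathcal B$ is an RFB in $X$, so it has a common point $x\in X$. As $|x-p|\le1/m_k$ for all $k$, we get $p=x\in X$. Thus $X=\bigcap_mG_m$.

*Proof of Proposition 1.* Let $B\subset[0,1]$ be a Bernstein set: neither $B$ nor $[0,1]\setminus B$ contains an uncountable closed set. The Cantor set, being homeomorphic to $2^\omega\times2^\omega$, splits into continuum many disjoint uncountable closed sets, and $B$ meets each of them, so $|B|\ge\aleph_1$. Let $A\subset B$ with $|A|=\aleph_1$. Since $B$ does not contain the uncountable closed set $[0,1]$, we have $A\neq[0,1]$. If $A$ were a countable union of closed sets, one of them would be uncountable and contained in $B$, which is impossible. So $A$ is not an $F_\sigma$-set, $[0,1]\setminus A$ is not a $G_\delta$-set, and therefore it is not subcompact. $\blacksquare$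

## 9. Closed nowhere dense sets as marks in a Čech-complete space

In this section the marks are not placed at points of $K\setminus X$. The mark is a closed nowhere dense set $D_n$ that is missed by $U$ and touched by its closure. Two such $U,V$ with the same $n$ cannot satisfy $\mathrm{cl}_XV\subset U$.

**Theorem 3.** Let $X$ be Čech-complete, and let $D_n$ ($n\in\omega$) be closed nowhere dense subsets of $X$ such that every $x\in X$ without a compact neighborhood satisfies $x\in\mathrm{cl}_X\bigcup\{D_n:x\notin D_n\}$. Then $X$ is subcompact.

*Proof.* Let $K$ be a compactification of $X$ with $K\setminus X=\bigcup_{n\in\omega}C_n$, where each $C_n$ is compact. Let $\mathcal B_\infty$ be the set of nonempty open $U\subset X$ with $\mathrm{cl}_KU\subset X$. Let $\mathcal B_n$ be the set of open $U\subset X$ with $\mathrm{cl}_KU\cap C_i=\emptyset$ for $i<n$, $U\cap D_n=\emptyset$ and $\mathrm{cl}_XU\cap D_n\ne\emptyset$; such $U$ are nonempty. Put $\mathcal B=\mathcal B_\infty\cup\bigcup_n\mathcal B_n$.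

**Step 1.** We show that $\mathcal B$ is a base. Let $G\ni x$ be open in $X$. If $x$ has a compact neighborhood $M$ in $X$, the intersection of $G$ with the interior of $M$ is a neighborhood of $x$ whose closure in $K$ lies in $M\subset X$, so it belongs to $\mathcal B_\infty$. Otherwise the hypothesis gives $n$ with $x\notin D_n$ and a point $y\in D_n\cap G$. The compact set $\bigcup_{i<n}C_i$ contains neither $x$ nor $y$. So there are open sets $O\ni x$ and $Q\ni y$ in $X$ with $O\subset G\setminus D_n$, $Q\subset G$, and $\mathrm{cl}_KO$, $\mathrm{cl}_KQ$ disjoint from $\bigcup_{i<n}C_i$. Put $U=O\cup(Q\setminus D_n)$. It is open, $x\in U\subset G$, $U\cap D_n=\emptyset$, and $\mathrm{cl}_KU$ misses $C_i$ for $i<n$. Since $D_n$ is nowhere dense, $y\in\mathrm{cl}_X(Q\setminus D_n)\subset\mathrm{cl}_XU$. So $U\in\mathcal B_n$.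

**Step 2.** We show that every RFB $\mathcal F\subset\mathcal B$ has nonempty intersection. If $\mathcal F$ meets $\mathcal B_\infty$, Lemma 1 applies. Otherwise take $U_k\in\mathcal F$ with $\mathrm{cl}_XU_{k+1}\subset U_k$, and choose $n_k$ with $U_k\in\mathcal B_{n_k}$. If $n_j=n_k=n$ with $j<k$, then $\mathrm{cl}_XU_k\subset\mathrm{cl}_XU_{j+1}\subset U_j$, so
$$\emptyset\ne\mathrm{cl}_XU_k\cap D_n\subset U_j\cap D_n=\emptyset,$$
a contradiction. So the $n_k$ are distinct, hence unbounded. For each $i$ there is $k$ with $n_k>i$, and then $\mathrm{cl}_KU_k\cap C_i=\emptyset$. Hence $(K\setminus X)\cap\bigcap_{V\in\mathcal F}\mathrm{cl}_KV=\emptyset$, and Lemma 1 applies. $\blacksquare$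

A sequence of sets is *point-finite* if every point belongs to only finitely many of its terms. In $[0,1]$, if $\{e_n:n\in\omega\}$ enumerates the rationals without repetitions, the sets $D_n=\{e_n\}$ form a point-finite sequence of closed nowhere dense sets with dense union.

**Corollary 1.** A crowded Čech-complete space $X$ is subcompact if it has a point-finite sequence of closed nowhere dense sets with dense union. In particular this holds if $X$ is crowded, Čech-complete and separable, or has a dense $\sigma$-closed-discrete subset. Moreover, every Čech-complete space whose perfect kernel is of this kind (or empty) is subcompact.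

(In the second sentence the assumption that $X$ is crowded and Čech-complete is kept in both alternatives. A $\sigma$-closed-discrete subset is a countable union of closed discrete subsets of $X$.)

*Proof.* **Step 1.** We verify the hypothesis of Theorem 3 for a point-finite sequence $(D_n)$ of closed nowhere dense sets with dense union. Let $x\in X$. The set $F_x=\bigcup\{D_n:x\in D_n\}$ is a finite union of closed nowhere dense sets, so it is closed and nowhere dense. If $G\ne\emptyset$ is open, then $G\setminus F_x$ is nonempty and open, so it meets $\bigcup_nD_n$, and a point of $D_n$ outside $F_x$ forces $x\notin D_n$. So $\bigcup\{D_n:x\notin D_n\}$ is dense in $X$, and Theorem 3 applies.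

**Step 2.** We obtain such a sequence from a dense $\bigcup_nE_n$ with each $E_n$ closed and discrete. Put $D_n=E_n\setminus\bigcup_{i<n}E_i$. Subsets of a closed discrete set are closed and discrete, so the $D_n$ are closed and discrete. They are pairwise disjoint, hence point-finite, and have the same union. They are nowhere dense because $X$ is crowded, exactly as in Step 5 of the proof of Lemma 5. If $X$ is separable, take for the $E_n$ the singletons of a countable dense set.

**Step 3.** We pass to spaces with isolated points. Let $X$ be Čech-complete with perfect kernel $P$. As a closed subspace, $P$ is Čech-complete; it is crowded or empty. If it is empty, or of the kind just treated, it is subcompact. The set $X\setminus P$ is open and scattered, hence subcompact by Lemma 4. By Lemma 3, $X$ is subcompact. $\blacksquare$
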